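\title{Context-free matrix languages are not closed under Kleene star}

\begin{abstract}
A matrix grammar applies context-free rules in fixed finite sequences. We prove that the family of languages generated by matrix grammars without appearance checking is not closed under Kleene star. We give an explicit language $L$, generated without erasing rules, and explicit words $W_\nu\in L^*$ such that every matrix language contained in $L^*$ contains only finitely many of the $W_\nu$. The proof takes two derivations selected by the lemmas of Higman and Dickson, cuts both at a suitable moment, exchanges their second halves, and counts letters in the resulting word.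
\end{abstract}

\section{Matrix grammars and the Kleene star}\label{sec:intro}

Throughout, $\varepsilon$ is the empty word, $|u|_a$ is the number of letters $a$ in $u$, $L^*=\bigcup_{n\ge0}L^n$ and $L^+=\bigcup_{n\ge1}L^n$.

A \emph{matrix grammar} (context-free, without appearance checking) is a quadruple $G=(N,T,S,M)$. Here $N$ and $T$ are disjoint finite alphabets of nonterminals and terminals, $S\in N$ is the start symbol, and $M$ is a finite set of \emph{matrices}, that is, finite sequences $m=(A_1\to w_1,\dots,A_n\to w_n)$ of context-free rules with $A_i\in N$ and $w_i\in(N\cup T)^*$. We write $x\Rightarrow_m y$ if there are strings $x=x_0,x_1,\dots,x_n=y$ such that each $x_i$ arises from $x_{i-1}$ by rewriting one occurrence of $A_i$ as $w_i$. We write $x\Rightarrow y$ if $x\Rightarrow_m y$ for some $m\in M$, and put $L(G)=\{w\in T^*:S\Rightarrow^*w\}$. The languages $L(G)$ are the \emph{matrix languages}, and their family is denoted by $\mathcal L(M,\mathcal{CF})$. A rule $A\to\varepsilon$ is \emph{erasing}. All rules of a matrix must be applied, in the given order. Grammars with appearance checking may skip designated rules whose left side is absent and can thereby test for the absence of a nonterminal; the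 grammars studied here can only test for presence.

Matrices synchronize rewriting at distant places. For example, with $\sigma\in\{a,b\}$, the matrices
\[
(S\to XY),\qquad (X\to\sigma X,\ Y\to\sigma Y),\qquad (X\to\#,\ Y\to\$)
\]
generate the copy language $C=\{w\#w\$:w\in\{a,b\}^*\}$. As quoted in \cite{petri}, one has $\mathcal{CF}\subseteq\mathcal L(M,\mathcal{CF})\subsetneq\mathcal{RE}$, where $\mathcal{CF}$ and $\mathcal{RE}$ are the families of context-free and of recursively enumerable languages, and $\mathcal L(M,\mathcal{CF})$ is closed under union and homomorphism. The following question is posed in \cite{petri}.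

\begin{quote}
Is $\mathcal L(M,\mathcal{CF})$ closed under Kleene star, that is, is $L^*$ a matrix language whenever $L$ is?
\end{quote}

Concatenation causes no trouble: take grammars with disjoint nonterminal alphabets and add $(S\to S_1S_2)$; a matrix of the first grammar can only act on descendants of $S_1$. So every power $L^n$ of a matrix language is a matrix language, but this construction uses $n$ alphabets. The construction for context-free grammars, which adds $S'\to SS'$ and $S'\to\varepsilon$, reuses one alphabet, and then the rules of a matrix may act in different factors. For $C$ it allows $XYXY\Rightarrow aXYXaY\Rightarrow^*a\#\$\#a\$\notin C^*$. For $C$ there is a repair: generate the factors one after the other, by closing each with $(X\to\#,\ Y\to\$S)$ and adding $(S\to\varepsilon)$. This works because the closing matrix removes every nonterminal of the current factor. If a derivation needs an unbounded number of nonterminals at once, no single matrix removes them all, and the grammar cannot test that they are gone before the next factor starts. One therefore expects the answer to be negative. To prove it, one has to exclude all grammars, including those that produce the factors in any order or in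 parallel.

Let $T=\{a,b,c,e,\#,\$\}$ and
\begin{align*}
P&=\{\,y\,e\,x_0\,c\,x_1\,c\cdots c\,x_s:\ s\ge0,\ y,x_i\in\{a,b\}^*,\ |x_i|_a\le|x_0|_a\ (1\le i\le s)\,\},\\
L&=\{\,w\#w\$:\ w\in P\,\}.
\end{align*}

\begin{theorem}\label{thm:main}
\begin{enumerate}
\item[(1)] $L$ is generated by a matrix grammar without erasing rules.
\item[(2)] There are explicit words $W_\nu\in L^*$ \textup{(}$\nu\ge2$, defined in Section~\ref{sec:words}\textup{)} such that every $M'\in\mathcal L(M,\mathcal{CF})$ with $M'\subseteq L^*$ contains only finitely many of the $W_\nu$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:main}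
$L$ is a matrix language, but $L^*$ and $L^+$ are not. Hence $\mathcal L(M,\mathcal{CF})$ is not closed under Kleene star, and the family of languages generated by matrix grammars without erasing rules is not closed under Kleene plus.
\end{corollary}

\begin{proof}
The word $W_\nu$ is a product of $\nu$ words of $L$. So both $L^*$ and $L^+$ are subsets of $L^*$ that contain all $W_\nu$, and by part~(2) neither is a matrix language, even if erasing rules are allowed. By part~(1), $L$ belongs to both families.
\end{proof}

\section{The language $L$ and the exchange argument in a small case}\label{sec:idea}

\begin{proof}[Proof of Theorem~\ref{thm:main}(1)]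
Take the nonterminals $S,X_0,\dots,X_3,Y_0,\dots,Y_3,I,J$ and, with $\sigma\in\{a,b\}$, the matrices
\begin{align*}
&(S\to X_0Y_0),\quad(X_0\to\sigma X_0,\ Y_0\to\sigma Y_0),\quad(X_0\to eX_1,\ Y_0\to eY_1),\\
&(X_1\to bX_1,\ Y_1\to bY_1),\quad(X_1\to IX_1,\ Y_1\to aY_1),\quad(X_1\to cX_2,\ Y_1\to cY_2),\\
&(X_2\to bX_2,\ Y_2\to bY_2),\quad(X_2\to aX_2,\ Y_2\to aY_2,\ I\to J),\\
&(X_2\to cX_3,\ Y_2\to cY_3),\quad(X_3\to X_3,\ J\to I),\quad(X_3\to X_2,\ Y_3\to Y_2),\\
&(X_1\to\#,\ Y_1\to\$),\quad(X_2\to\#,\ Y_2\to\$),\quad(I\to a),\quad(J\to a).
\end{align*}
Call $I$ and $J$ \emph{tokens}. After the first step every sentential form is $uX_ivY_i$ or $u\#v\$$, where $v$ is terminal and arises from $u$ by replacing each token by $a$: a matrix either appends matching symbols to $u$ and $v$ or changes a token into a token or into $a$. The index $i$ is $0$ while $y$ is written, $1$ while $x_0$ is written, and $2$ while some $x_i$ with $i\ge1$ is written; it passes through $3$ after every $c$ except the first. So a generated word has the form $w\#w\$$ with $w=yex_0c\cdots cx_s$. Tokens are created only with index $1$, one for each $a$ of $x_0$. Hence at most $|x_0|_a$ symbols $I$ are present when the writing of $x_i$ ($i\ge1$) begins. With index $2$ no $I$ is created, and every $a$ written consumes one $I$. Thus $|x_i|_a\le|x_0|_a$ and $w\in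 P$.

Conversely, let $w\in P$. Write $w$ from left to right, turn all $J$ into $I$ whenever the index is $3$, and apply $(I\to a)$ and $(J\to a)$ only at the end. Then $|x_0|_a$ symbols $I$ are available at the beginning of each $x_i$, and $w\#w\$$ is generated.
\end{proof}

The tokens form a counter that stores $|x_0|_a$ and is reused for every $x_i$. Let $G^\natural$ be the sequential repair of this grammar: the closing matrices become $(X_i\to\#,\ Y_i\to\$S)$ for $i=1,2$, and $(S\to\varepsilon)$ is added. Then $L^*\subseteq L(G^\natural)$, but tokens of one factor may survive and be used in a later one. We exhibit this failure in the form that generalizes to arbitrary grammars.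

\begin{example}\label{ex:exchange}
Let $\beta=1$, $\gamma=2$, $w_\beta=e\,a\,c\,a\,c\,a$ and $w_\gamma=e\,aa\,c\,aa\,c\,aa$. Let $g$ and $h$ be the sequences of matrices of $G^\natural$ that derive $w_\beta\#w_\beta\$S$ and $w_\gamma\#w_\gamma\$S$ from $S$ as in the proof above. Cut them at the moment when $x_1$ is finished and $x_2$ is not begun: $g=g'g''$ and $h=h'h''$, where
\[
g':\ S\Rightarrow^*eJ\,c\,aX_2\;ea\,c\,aY_2,\qquad h':\ S\Rightarrow^*eJJ\,c\,aaX_2\;eaa\,c\,aaY_2 .
\]
The piece $g''$ writes $c$, resets one $J$ to $I$, writes one $a$, closes the factor and rewrites one $J$ as $a$; the piece $h''$ does the same with two tokens and two letters $a$. Now perform $h'\,g''\,g'\,h''$ instead of $g\,h$. Everything $g''$ needs is present after $h'$, and $h'g''$ gives $eaJ\,c\,aa\,c\,a\#eaa\,c\,aa\,c\,a\$S$, with one token left over. Then $g'$ rewrites $S$ as $eJcaX_2\,eacaY_2$. Two symbols $J$ are now present, so $h''$ is applicable, and we obtain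
\[
eaa\,c\,aa\,c\,a\#eaa\,c\,aa\,c\,a\$\;\;ea\,c\,a\,c\,aa\#ea\,c\,a\,c\,aa\$\;S .
\]
The second factor has $|x_0|_a=1$ and $|x_2|_a=2$, so the word is not in $L^*$.
\end{example}

The contradiction can be read off without knowing how $G^\natural$ counts. The first new factor contains a part with $\gamma$ letters $a$ that was finished before the cut, so its $x_0$ needs at least $\gamma$ letters $a$. The second new factor contains a part with $\gamma$ letters $a$ that was written after the cut, so the same holds for it. But the exchange only redistributes the $\beta+\gamma$ letters $a$ of the two words $x_0$, and $\beta+\gamma<2\gamma$. To run this argument for an arbitrary grammar we have to overcome four difficulties.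

\begin{enumerate}
\item After the exchange a nonterminal produces a different word than before. We refine the nonterminals so that each one determines a few coarse features of the word it produces (Section~\ref{sec:runs}).
\item The grammar may work on many factors, or on many parts of a factor, in parallel, and then no moment with a finished and an unstarted part need exist. The copying condition forbids this for suitable test words (Sections~\ref{sec:words} and~\ref{sec:swap}).
\item The pieces $g$ and $h$ above start and end with the same nonterminal $S$, which allows us to chain them. In general Higman's lemma divides derivations into pieces with a similar property, and we need a piece in which a factor is produced from start to finish (Section~\ref{sec:cut}).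
\item The piece $g''$ must be applicable after $h'$. Dickson's lemma supplies two derivations for which it is (Sections~\ref{sec:cut} and~\ref{sec:recomb}).
\end{enumerate}

\begin{remark}
The number $s$ of parts has to be unbounded. For fixed $s$ one can write all parts in parallel: after $y$, apply $(X_0\to eA_0c\cdots cA_s\#,\ Y_0\to eB_0c\cdots cB_s)$; use $(A_i\to bA_i,\ B_i\to bB_i)$ for the letters $b$; for each subset of $\{1,\dots,s\}$ use a matrix that appends $a$ at $A_0,B_0$ and at $A_i,B_i$ for all $i$ in the subset; and close with one matrix that rewrites $B_s$ as $\$S$ and erases all other $A_i,B_i$. No nonterminal survives the closing matrix, so together with $(S\to\varepsilon)$ this grammar generates the star of the sublanguage of $L$ with exactly $s$ parts after $x_0$.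
\end{remark}

\section{The test words}\label{sec:words}

Put $K=L^*$. A word of $K$ is a product of \emph{blocks} $w\#w\$$ with $w\in P$, and each $w\in P$ contains exactly one $e$ and neither $\#$ nor $\$$. We use this in the following form.

\begin{enumerate}
\item[(K)] In a word of $K$ there is a $\$$ between any two letters $\#$. If $u\#v\$$ is a factor with $u,v$ free of $\#$ and $\$$, and it is preceded by $\$$ or by the beginning of the word, then $u=v$.
\end{enumerate}

The test words should satisfy the inequalities of $P$ with equality, so that no letter $a$ of $x_0$ can be spared, and every short factor should reveal its position, so that exchanging two factors destroys the copying condition. For $\nu\ge2$ let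
\[
W_\nu=w_1\#w_1\$\,w_2\#w_2\$\cdots w_\nu\#w_\nu\$,\qquad w_l=y_l\,e\,x_{l,0}\,c\,x_{l,1}\,c\cdots c\,x_{l,\nu},
\]
where $y_l$ has the form $ab^{n}ab^{n'}a$, each \emph{part} $x_{l,i}$ has the form $ab^{n_1}ab^{n_2}\cdots ab^{n_{\nu-1}}a$ with exactly $\nu$ letters $a$, and the exponents of $b$ in $w_1,\dots,w_\nu$ are $1,2,3,\dots$ in reading order. For instance, $W_2$ has
\[
w_1=abab^2a\;e\;ab^3a\;c\;ab^4a\;c\;ab^5a,\qquad w_2=ab^6ab^7a\;e\;ab^8a\;c\;ab^9a\;c\;ab^{10}a .
\]
All parts have $\nu$ letters $a$, so $w_l\in P$ and $W_\nu\in K$.

We regard $y_l$, the parts, and the \emph{first copy} of $w_l$ (the one before $\#$) as intervals of positions of $W_\nu$, with $y_l$ and the parts taken in the first copy. A \emph{gap} is an interval in a first copy that carries a word $ab^na$ with $n\ge1$; this word is the \emph{gap word}. Each $y_l$ has two gaps, and each part has $\nu-1\ge1$ gaps, which cover it. A \emph{boundary} is a place between two adjacent letters of $W_\nu$; it \emph{cuts} an interval that contains both letters. The following facts are read off the definition.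

\begin{enumerate}
\item[(G1)] A gap word of $w_l$ occurs exactly once in $w_l$ and does not occur in $w_{l'}$ for $l'\ne l$.
\item[(G2)] The word $w_l$ begins with its first gap and ends with its last gap. A prefix of $w_l$ either contains the first gap or has at most one $a$ and no gap; a suffix either contains the last gap or has at most one $a$ and no gap. An interval containing two letters $a$ of one part contains a gap of that part.
\item[(G3)] A boundary cuts at most one gap, because two gaps share at most one letter, and at most one part.
\end{enumerate}

Let $\Gamma_l$ be the set of all gaps of $w_l$ except the first. It consists of the second gap of $y_l$ and all gaps of all parts of $w_l$.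

\section{Types, runs and mimicking}\label{sec:runs}

From now on we suppose that a matrix language $M'\subseteq K$ contains infinitely many $W_\nu$, and we derive a contradiction at the end of Section~\ref{sec:count}.

\subsection*{Types}
The letters $c,e,\#,\$$ are \emph{separators}. The type of a word records what it looks like near its two ends, counting only up to two. If $u\in T^*$ has no separator, let $\tau(u)=(0,\min(|u|_a,2))$. If $u$ has $n\ge1$ separators, let
\[
\tau(u)=\bigl(\min(n,2),\ \min(|u'|_a,2),\ \sigma,\ \sigma',\ \min(|u''|_a,2)\bigr),
\]
where $\sigma$ and $\sigma'$ are the first and the last separator, $u'$ is the prefix before $\sigma$ and $u''$ is the suffix after $\sigma'$. There are finitely many types, and an entry $0$ or $1$ is an exact count. Every $W_\nu$ has type $\theta_0=(2,2,e,\$,0)$.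

The type of $uv$ is determined by the types of $u$ and $v$. If both have separators, then $\tau(uv)$ has first entry $2$, takes the next two entries from $u$ and the last two from $v$. If $u$ has none, its letters $a$ are added to the count in the second entry of $\tau(v)$; if $v$ has none, its letters $a$ are added to the count in the last entry of $\tau(u)$; and $\min(i+i',2)$ depends only on $\min(i,2)$ and $\min(i',2)$. So types can be multiplied, with $\tau(uv)=\tau(u)\tau(v)$.

\begin{lemma}\label{lem:types}
There is a matrix grammar $G=(N,T,S,M)$ without empty matrices such that $L(G)\subseteq K$, $L(G)$ contains infinitely many $W_\nu$, and every $A\in N$ has a type $\tau(A)$ with the following property: in every derivation of a terminal word, every occurrence of $A$ generates a word of type $\tau(A)$.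
\end{lemma}

\begin{proof}
Start from a grammar $G'$ for $M'$. Delete empty matrices, which change nothing, and matrices containing a terminal outside $T$, which occur in no derivation of a word of $M'\subseteq T^*$. Replace the nonterminals $A$ by pairs $(A,\theta)$ with $\theta$ a type. The \emph{refinements} of a rule $A\to u_0B_1u_1\cdots B_nu_n$ ($u_i\in T^*$, $B_i$ nonterminals) are the rules
\[
(A,\theta)\to u_0(B_1,\theta_1)u_1\cdots(B_n,\theta_n)u_n\quad\text{with}\quad\theta=\tau(u_0)\,\theta_1\,\tau(u_1)\cdots\theta_n\,\tau(u_n).
\]
Replace each matrix by all matrices obtained by refining its rules, and start from $(S,\theta_0)$. Call the result $G$, and put $\tau((A,\theta))=\theta$. In the derivation tree of a terminal word, induction from the leaves shows that a node $(A,\theta)$ generates a word of type $\theta$. Forgetting the second components turns a derivation of $G$ into one of $G'$. Conversely, in a derivation of $G'$ of a word of type $\theta_0$, annotate every occurrence with the type of the word it generates; each rule application becomes a refinement, and we get a derivation of $G$. So $L(G)=\{w\in M':\tau(w)=\theta_0\}$.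
\end{proof}

We fix this $G$, again call its start symbol $S$, and let $r\ge1$ bound the lengths of the right sides of its rules.

\subsection*{Runs}
Whether a matrix is applicable depends only on how many nonterminals of each kind are present. We separate this bookkeeping from the strings. Apply rules one at a time and keep a finite control: the states are $q_0$ and the pairs $(m,i)$ with $0<i<n$ for each matrix $m=(A_1\to w_1,\dots,A_n\to w_n)$. With $(m,0)=(m,n)=q_0$, the matrix $m$ gives the \emph{transitions} $((m,i-1),\,A_i\to w_i,\,(m,i))$ for $1\le i\le n$. For a string $w$ let $[w]\in\mathbb N^N$ be the multiset of its nonterminals. A \emph{configuration} is a pair $(q,\mu)$ of a state and a multiset $\mu\in\mathbb N^N$. A transition $(q,A\to w,q')$ is enabled in $(q,\mu)$ if $\mu(A)\ge1$, and leads to $(q',\mu-[A]+[w])$. A \emph{run} is a sequence of configurations linked by transitions; it is \emph{complete} if it leads from $(q_0,[S])$ to $(q_0,0)$. A \emph{derivation along a run} starts from $S$ and in its $i$th step rewrites one occurrence by the rule of the $i$th transition. \emph{Time $i$} is the moment after $i$ steps.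

\begin{lemma}\label{lem:runs}
\begin{enumerate}
\item[(a)] If a sequence of transitions leads from $(q,\mu)$ to $(q',\mu')$, then it leads from $(q,\mu+\lambda)$ to $(q',\mu'+\lambda)$ for every $\lambda\in\mathbb N^N$.
\item[(b)] Every word of $L(G)$ has a derivation along a complete run. Along a complete run one may choose freely at each step which occurrence of the required nonterminal is rewritten; the final word lies in $L(G)\subseteq K$.
\end{enumerate}
\end{lemma}

\begin{proof}
An enabled transition stays enabled when $\lambda$ is added, which gives (a). In (b), the first claim comes from splitting matrices into rules. For the second, the multiset of the run at each time is that of the current string, whatever the choices. So a suitable occurrence always exists and the last string is terminal. The transitions between consecutive visits to $q_0$ are the rules of one matrix in order.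
\end{proof}

Part (a) and the next lemma say that additional nonterminals never block a derivation. This is where the absence of appearance checking enters: a rule skipped for lack of its left side could no longer be skipped after nonterminals are added.

\begin{lemma}[Mimicking]\label{lem:mimic}
Let $d$ be a derivation along a run and $s\le t$ two times. Suppose a derivation $d^*$ has reached a string $x$ and the state that $d$ has at time $s$. Let $\iota$ be an injective map from the nonterminal occurrences of $d$ at time $s$ to those of $x$ that preserves nonterminals. Then $d^*$ can be continued by the transitions of $d$ between times $s$ and $t$ so that each $\iota(O)$ is replaced by the string that $O$ derives in $d$ by time $t$, and all other symbols of $x$ are unchanged.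
\end{lemma}

\begin{proof}
If the next step of $d$ rewrites $O$, rewrite $\iota(O)$ by the same rule and extend $\iota$ to the new occurrences position by position. Induct on $t-s$.
\end{proof}

We say that $d^*$ \emph{mimics} this piece of $d$ and that $\iota(O)$ \emph{plays} $O$. Afterwards the occurrences derived from the image of $\iota$ are identified with the occurrences of $d$ at time $t$.

For each of the infinitely many $\nu$ with $W_\nu\in L(G)$ fix a derivation $d_\nu$ of $W_\nu$ along a complete run $\rho_\nu$. The \emph{yield} of a symbol of a sentential form of $d_\nu$ is the interval of $W_\nu$, possibly empty, that it finally generates. At each time the yields of the symbols partition $W_\nu$ in order, and the yield of a descendant lies in the yield of its ancestor. \emph{Occurrence} always means occurrence of a nonterminal. We say that $O$ \emph{contains} or \emph{meets} an interval if its yield does. If $O$ meets an interval without containing it, then one of the two ends of its yield is a boundary that cuts the interval. A gap is \emph{live} at a given time if some occurrence contains it, and \emph{dead} otherwise; a dead gap stays dead.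

\begin{corollary}[Swapping]\label{cor:swap}
If two distinct occurrences of the same nonterminal at some time of $d_\nu$ have yields $u$ and $v$, then the word $W'$ obtained from $W_\nu$ by exchanging the factors $u$ and $v$ lies in $K$.
\end{corollary}

\begin{proof}
Follow $d_\nu$ up to that time and mimic the rest of $d_\nu$, with $\iota$ the transposition of the two occurrences. The run is still $\rho_\nu$, so Lemma~\ref{lem:runs}(b) applies.
\end{proof}

\section{Few blocks and parts are in progress}\label{sec:swap}

Fix $\nu$ and a time of $d_\nu$. If the grammar worked on many blocks at once, two of the occurrences involved would carry the same nonterminal, and swapping them should violate (K). An occurrence that contains some but not all of a first copy $w_l$ is of one of three kinds. It is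
\begin{itemize}
\item \emph{inside $w_l$} if its yield lies in the first copy $w_l$;
\item \emph{left-crossing $l$} if its yield contains the $\$$ just before the first copy $w_l$ and ends in it: the yield is $\cdots\$z$ with $w_l=z\zeta$ and $z,\zeta\ne\varepsilon$;
\item \emph{right-crossing $l$} if its yield contains the $\#$ just after the first copy $w_l$ and starts in it: the yield is $y\#\cdots$ with $w_l=\alpha y$ and $y\ne\varepsilon$. It is \emph{proper} if both $\alpha$ and $y$ contain a gap.
\end{itemize}
In the next three proofs $W'\in K$ is the word given by Corollary~\ref{cor:swap}.

\begin{lemma}\label{lem:inside}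
For each nonterminal, at most one occurrence is inside a first copy and contains a gap.
\end{lemma}

\begin{proof}
Let two such occurrences have yields $u$ in $w_l$ and $v$ in $w_{l'}$. If $l\ne l'$, write $w_l=\xi u\zeta$. The $l$th block of $W'$ is $\xi v\zeta\#w_l\$$, so $u=v$ by (K), and a gap word of $w_l$ occurs in $w_{l'}$, contrary to (G1). If $l=l'$, say $w_l=\xi u\eta v\zeta$, then (K) gives $\xi v\eta u\zeta=w_l$. A gap word in $u$ then occurs in $w_l$ at two positions that differ by $|v|+|\eta|>0$, again contrary to (G1).
\end{proof}

\begin{lemma}\label{lem:left}
For each nonterminal, at most one left-crossing occurrence has a gap in its word $z$.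
\end{lemma}

\begin{proof}
Let $O$ (yield $\cdots\$z$, block $l$, $w_l=z\zeta$) and $O'$ (yield $\cdots\$z'$, block $l'$) be two such occurrences. Their yields are disjoint, so $l\ne l'$; let $l'<l$. Then $O'$ lies left of $O$, everything right of $O$ is unchanged, and $W'$ contains $\$z'\zeta\#w_l\$$. By (K), $z'\zeta=w_l=z\zeta$, so $z=z'$ and a gap word of $w_l$ occurs in $w_{l'}$.
\end{proof}

\begin{lemma}\label{lem:right}
For each nonterminal there is at most one proper right-crossing occurrence.
\end{lemma}

\begin{proof}
Let $O$ (yield $u=y\#\cdots$, $w_l=\alpha y$) and $O'$ (yield $v=y'\#\cdots$, $w_{l'}=\alpha'y'$) be two. Their yields are disjoint, so we may take $l<l'$, and $O'$ lies right of $O$. In $W'$ the factor $\alpha v$ is preceded by $\$$ or by the beginning of the word. Note that $\alpha=\alpha'$ is impossible by (G1), since $\alpha$ contains a gap of $w_l$ and $\alpha'$ is a prefix of $w_{l'}$.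

\emph{Case 1: $v$ contains $\$$.} Then $v=y'\#w_{l'}\$\cdots$, and (K) gives $\alpha y'=w_{l'}=\alpha'y'$, so $\alpha=\alpha'$.

\emph{Case 2: neither $u$ nor $v$ contains $\$$.} Then $u=y\#x$ with $w_l=x\zeta$, and $v=y'\#x'$ with $x'$ a prefix of $w_{l'}$. The word $W'$ has the block $\alpha y'\#x'\zeta\$$, so $\alpha y'=x'\zeta$. By (G2), $\alpha$ begins with the first gap word of $w_l$. If $x'$ had two letters $a$, it would begin with the first gap word of $w_{l'}$, and one word would begin with $ab^na$ and $ab^{n'}a$ for $n\ne n'$. So $|x'|_a\le1$. Also by (G2), $y'$ ends with the last gap word of $w_{l'}$. If the suffix $\zeta$ of $w_l$ had two letters $a$, it would end with the different last gap word of $w_l$. So $|\zeta|_a\le1$. Now $|x'\zeta|_a\le2$ while $|\alpha y'|_a\ge4$.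

\emph{Case 3: $v=y'\#x'$ contains no $\$$, and $u=y\#w_l\$\cdots$ does.} If $O$ contains the $\$$ before the first copy $w_{l'}$, then $u=\cdots\$z$ with $\alpha'=z\eta$, where $\eta$ lies between the two yields. Then $W'$ contains $\alpha y'\#x'\eta y\#$, with no $\$$ between the two letters $\#$, contrary to (K). Otherwise $\$\alpha'$ is unchanged and $W'$ contains $\$\alpha'y\#w_l\$$, so $\alpha'y=w_l=\alpha y$ and $\alpha=\alpha'$.
\end{proof}

Properness cannot be dropped: if $\alpha=\alpha'=a$ and both yields extend to the end of their blocks, the swap merely permutes two blocks. This is why the first gap is left out of $\Gamma_l$; a block in that situation will count as not yet begun.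

Block $l$ is \emph{untouched} if one occurrence contains all gaps of $\Gamma_l$, \emph{dead} if all gaps of $\Gamma_l$ are dead, and \emph{in progress} otherwise. A part is \emph{untouched} if one occurrence contains it, \emph{dead} if all its gaps are dead, and \emph{in progress} otherwise. What is untouched was untouched at all earlier times, and what is dead stays dead.

\begin{lemma}\label{lem:blocks}
At any time at most $3|N|$ blocks are in progress.
\end{lemma}

\begin{proof}
Let block $l$ be in progress. Some occurrence $O$ contains a gap of $\Gamma_l$ but not all of them, so it does not contain $w_l$. Hence $O$ is inside $w_l$, or left-crossing $l$ with a gap in $z$, or right-crossing $l$ with a gap in $y$. In the last case $O$ misses a gap of $\Gamma_l$, so it starts strictly after the first letter of that gap, and hence strictly after the second $a$ of $y_l$. Then $\alpha$ contains the first gap, and $O$ is proper. Assign to $l$ the nonterminal of $O$ and one of these three kinds. By Lemmas~\ref{lem:inside}--\ref{lem:right} the nonterminal and the kind determine $O$, and $O$ and the kind determine $l$ (by the whole yield, its right end, or its left end). So the assignment is injective.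
\end{proof}

\begin{lemma}\label{lem:parts}
At any time each block has at most $2|N|+2$ parts in progress.
\end{lemma}

\begin{proof}
A part of $w_l$ in progress has a gap in an occurrence $O$ that does not contain the part, so an end of $O$ cuts the part. This $O$ is one of the at most $|N|$ occurrences inside $w_l$ that contain a gap (Lemma~\ref{lem:inside}), with two ends each, or the occurrence containing the $\$$ before $w_l$, or the one containing the $\#$ after $w_l$; each of the last two has at most one end in $w_l$. By (G3) each of these $2|N|+2$ ends cuts at most one part.
\end{proof}

\begin{lemma}\label{lem:onestep}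
Let $\nu>r$. A part or block that is untouched at some time is not dead one step later.
\end{lemma}

\begin{proof}
An untouched block has all its parts untouched, and a dead block has all its parts dead, so it suffices to treat a part, contained in an occurrence $O$. If the step does not rewrite $O$, nothing changes. Otherwise there are at most $r-1$ boundaries between the yields of consecutive symbols of the right side, and by (G3) they cut at most $r-1<\nu-1$ gaps. An uncut gap of the part lies in the yield of one symbol, which is a nonterminal because a gap has at least three letters.
\end{proof}

\section{Slots and the cut}\label{sec:cut}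

A \emph{well-quasi-order} (wqo) is a set with a reflexive and transitive relation $\le$ such that every infinite sequence $p_1,p_2,\dots$ has $i<j$ with $p_i\le p_j$. We use three standard facts.
\begin{itemize}
\item \emph{Dickson's lemma:} $\mathbb N^n$ with the componentwise order is a wqo, and so is its product with a finite set ordered by equality.
\item \emph{Higman's lemma:} if $Q$ is a wqo, then so is the set of finite sequences over $Q$, where $(p_1,\dots,p_k)\le(p'_1,\dots,p'_{k'})$ if $p_i\le p'_{f(i)}$ for all $i$ with some strictly increasing $f$.
\item In a wqo every infinite sequence has an infinite nondecreasing subsequence.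
\end{itemize}

\subsection*{Slots}
In Example~\ref{ex:exchange} both $g$ and $h$ can be inserted in front of the one-step run $(S\to\varepsilon)$. We now find one fixed run into which pieces of infinitely many $\rho_\nu$ can be inserted. Encode a run with multisets $\mu_0,\dots,\mu_k$ and transitions $t_1,\dots,t_k$ by the sequence of pairs $(\mu_{i-1},t_i)$, $1\le i\le k$. The pairs form a wqo by Dickson's lemma and the sequences form a wqo by Higman's lemma. Take an infinite nondecreasing subsequence of the $\rho_\nu$, and let $\rho$ be its first member, with multisets $\mu_i$, transitions $t_i$ and state $q_i$ at time $i$; thus $\mu_0=[S]$, $\mu_k=0$ and $q_k=q_0$. We obtain an infinite set $\Lambda$ of indices and, for $\nu\in\Lambda$, a strictly increasing map $f_\nu$ such that step $f_\nu(i)$ of $\rho_\nu$ is the transition $t_i$, and the multiset just before this step is at least $\mu_{i-1}$. Removing finitely many indices, we assume for all $\nu\in\Lambda$ that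
\begin{equation}\label{eq:large}
\nu>r,\qquad\nu\ge2|N|+6,\qquad\nu>6|N|(k+1).
\end{equation}

Put $f_\nu(0)=0$ and let $f_\nu(k+1)-1$ be the length of $\rho_\nu$. For $0\le i\le k$, \emph{slot $i$} of $\rho_\nu$ is the piece from time $f_\nu(i)$ to time $f_\nu(i+1)-1$. So $\rho_\nu$ consists of slot $0$, $t_1$, slot $1$, \dots, $t_k$, slot $k$.

\begin{lemma}\label{lem:slots}
There are $\delta^0_\nu,\dots,\delta^{k+1}_\nu\in\mathbb N^N$ with $\delta^0_\nu=\delta^{k+1}_\nu=0$ such that slot $i$ of $\rho_\nu$ leads from $(q_i,\mu_i+\delta^i_\nu)$ to $(q_i,\mu_i+\delta^{i+1}_\nu)$.
\end{lemma}

\begin{proof}
For $i<k$, slot $i$ ends just before the transition $t_{i+1}$, so its last state is the source $q_i$ of $t_{i+1}$ and its last multiset is $\mu_i+\delta^{i+1}_\nu$ for some $\delta^{i+1}_\nu\ge0$. Since $t_{i+1}$ leads from $(q_i,\mu_i)$ to $(q_{i+1},\mu_{i+1})$, slot $i+1$ begins at $(q_{i+1},\mu_{i+1}+\delta^{i+1}_\nu)$. Slot $0$ begins at $(q_0,[S])=(q_0,\mu_0)$ and slot $k$ ends at $(q_0,0)=(q_k,\mu_k)$.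
\end{proof}

The number of slots does not depend on $\nu$, while the number of blocks grows. So some block is produced entirely within one slot.

\begin{lemma}\label{lem:good}
For each $\nu\in\Lambda$ there are a block $l=l_\nu$ and a slot $j=j_\nu$ such that in $d_\nu$ block $l$ is untouched at the start of slot $j$ and dead at its end.
\end{lemma}

\begin{proof}
There are $2(k+1)$ slot endpoints. By Lemma~\ref{lem:blocks} at most $6|N|(k+1)<\nu$ blocks are in progress at one of them, so some block $l$ is untouched or dead at each endpoint. It is untouched at time $0$ and dead at the end of $d_\nu$. The change from untouched to dead cannot happen in the single step between two slots, by Lemma~\ref{lem:onestep}. So it happens within a slot.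
\end{proof}

\subsection*{The cut}
Let $l$ and $j$ be as in Lemma~\ref{lem:good}. The \emph{cut} of $d_\nu$ is the first time at which one of the parts $x_{l,1},\dots,x_{l,\nu-1}$ is dead; we leave out $x_{l,0}$ and $x_{l,\nu}$ so that the dead part has a $c$ on both sides. At the start of slot $j$ all these parts are untouched and at its end all are dead, so the cut lies in slot $j$, after its start.

\begin{lemma}\label{lem:cut}
At the cut, some part $D_\nu$ among $x_{l,1},\dots,x_{l,\nu-1}$ is dead and some part $U_\nu$ among them is untouched.
\end{lemma}

\begin{proof}
Let $O$ be the occurrence rewritten in the step before the cut. A part that dies in this step had live gaps, all in $O$, and was not contained in $O$ by Lemma~\ref{lem:onestep}. So an end of $O$ cuts it, and at most two of the parts are dead at the cut. By Lemma~\ref{lem:parts} and \eqref{eq:large} at least $\nu-1-2-(2|N|+2)\ge1$ of them are untouched.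
\end{proof}

Let $\Omega_\nu$ be the occurrence that contains $U_\nu$ at the cut. Let $E_\nu=e\,x_{l,0}\,c\cdots c\,x_{l,\nu}$ be the tail of the first copy $w_l$, and $c^\circ$ its first $c$. When we speak of positions in $W_\nu$, ``$e$'' now means the first letter of $E_\nu$ and ``$\#$'' the letter right after $E_\nu$. The occurrence $Z_\nu$ that contains $\Gamma_l$ at the start of slot $j$ contains the second gap of $y_l$ and the last gap of $w_l$, hence $E_\nu$.

For a symbol $O$ of $d_\nu$ let $E(O)$ be the part of its yield that lies in $E_\nu$. An occurrence at the cut is \emph{critical} if $E(O)\ne\varepsilon$; let $\mathrm{Crit}_\nu$ be the set of these. For critical $O$ the yield is $u\,E(O)\,v$, where $u\ne\varepsilon$ only if $O$ contains $e$, and $v\ne\varepsilon$ exactly if $O$ contains $\#$, in which case $v$ begins with $\#$. A critical $O$ is \emph{left} if $E(O)$ lies in $e\,x_{l,0}$, \emph{middle} if it contains $c^\circ$, and \emph{right} if $E(O)$ lies to the right of $c^\circ$; exactly one of these holds. See Figure~\ref{fig:cut}.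

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.55cm,y=0.55cm,font=\small]
\foreach \a/\b/\t in {0/2/$y_l$,3/6/$x_{l,0}$,9/12/$D_\nu$,15/17.4/$U_\nu$,19.6/21.6/$x_{l,\nu}$}
  {\draw (\a,0) rectangle (\b,0.9); \node at ({(\a+\b)/2},0.45) {\t};}
\foreach \p/\t in {2.5/$e$,6.5/$c^\circ$,7.5/$\cdots$,8.5/$c$,12.5/$c$,13.5/$\cdots$,14.5/$c$,17.9/$c$,18.8/$\cdots$,22.1/$\#$}
  {\node at (\p,0.45) {\t};}
\foreach \a/\b in {1.5/3.5,4.2/4.8,5.5/7.2,8.1/9.5,10.2/10.8,11.5/13,14.1/18.3,21.1/23}
  {\draw[very thick,|-|] (\a,-0.45) -- (\b,-0.45);}
\foreach \p/\t in {2.5/left,4.5/left,6.35/middle,8.8/right,10.5/right,12.3/right,16.2/{$\Omega_\nu$, right},22/right}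
  {\node[font=\scriptsize] at (\p,-1.05) {\t};}
\end{tikzpicture}
\caption{A possible state of the first copy of block $l$ at the cut. Thick segments are yields of critical occurrences; the other letters shown from $e$ on are already terminal. No occurrence contains two letters $a$ of the dead part $D_\nu$, while the single occurrence $\Omega_\nu$ contains the untouched part $U_\nu$.}
\label{fig:cut}
\end{figure}

\subsection*{Choice of two derivations}
We want to continue one derivation from the cut of another, matching occurrences that have the same nonterminal and the same position relative to $e$, $c^\circ$, $\#$ and the untouched part. The \emph{label} of an occurrence $O$ at the cut is the word ``noncritical'' if $O$ is not critical; otherwise it consists of the position (left, middle or right) and the answers to the three questions whether $O$ contains $e$, whether $O$ contains $\#$, and whether $O=\Omega_\nu$. To $\nu\in\Lambda$ assign the slot $j_\nu$, the state at the cut, and, for each nonterminal and each label, the number of occurrences at the cut with this nonterminal and label. By Dickson's lemma there are $\beta<\gamma$ in $\Lambda$ with the same slot $j$, the same state $\bar q$ at the cut, and all these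 numbers for $\beta$ at most those for $\gamma$. Hence there is an injection $\varphi$ from the occurrences of $d_\beta$ at the cut to those of $d_\gamma$ at the cut that preserves nonterminals and labels. In particular $\varphi(\Omega_\beta)=\Omega_\gamma$. An occurrence of $d_\gamma$ at the cut is \emph{matched} if it lies in the image of $\varphi$. In Example~\ref{ex:exchange}, $\varphi$ matches $X_2$, $Y_2$ and one token $J$; the other token is unmatched.

\section{The recombined derivation}\label{sec:recomb}

We build a derivation $d^*$ along a complete run that performs $t_1,\dots,t_k$ once and the slots of both $\rho_\beta$ and $\rho_\gamma$. At the place of slot $i$ it will lead from $(q_i,\mu_i+\delta^i_\beta+\delta^i_\gamma)$ to $(q_i,\mu_i+\delta^{i+1}_\beta+\delta^{i+1}_\gamma)$. Then $t_{i+1}$ leads on to $(q_{i+1},\mu_{i+1}+\delta^{i+1}_\beta+\delta^{i+1}_\gamma)$ by Lemma~\ref{lem:runs}(a), and by Lemma~\ref{lem:slots} the run begins at $(q_0,[S])$ and ends at $(q_0,0)$.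

For $i\ne j$ perform slot $i$ of $\rho_\beta$ and then slot $i$ of $\rho_\gamma$. By Lemmas~\ref{lem:slots} and~\ref{lem:runs}(a) the multisets are
\[
\mu_i+\delta^i_\beta+\delta^i_\gamma\ \longrightarrow\ \mu_i+\delta^{i+1}_\beta+\delta^i_\gamma\ \longrightarrow\ \mu_i+\delta^{i+1}_\beta+\delta^{i+1}_\gamma ,
\]
with state $q_i$ at all three moments. In these slots and in the steps $t_i$ the rewritten occurrences are chosen arbitrarily.

For $i=j$ let $g=g'g''$ and $h=h'h''$ be slot $j$ of $d_\beta$ and of $d_\gamma$, divided at the cuts. The pieces $g',h'$ lead from state $q_j$ to $\bar q$, and $g'',h''$ from $\bar q$ to $q_j$. We perform $h'\,g''\,g'\,h''$, each piece by Lemma~\ref{lem:mimic}, starting with the multiset $\mu_j+\delta^j_\beta+\delta^j_\gamma$.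

\begin{enumerate}
\item[Step 1.] Split the occurrences into a set with multiset $\mu_j+\delta^j_\gamma$ and a set $\mathcal R$ with multiset $\delta^j_\beta$. Let the first set play the occurrences of $d_\gamma$ at the start of slot $j$ and mimic $h'$. The result is a set $\mathcal H$ identified with the occurrences of $d_\gamma$ at the cut.
\item[Step 2.] Mimic $g''$, where each occurrence $O$ of $d_\beta$ at the cut is played by $\varphi(O)\in\mathcal H$. The result is a set $\mathcal G$ with multiset $\mu_j+\delta^{j+1}_\beta$. The unmatched elements of $\mathcal H$ and the set $\mathcal R$ are unchanged.
\item[Step 3.] Choose a subset of $\mathcal G$ with multiset $\mu_j$. Together with $\mathcal R$ it has multiset $\mu_j+\delta^j_\beta$; let it play the occurrences of $d_\beta$ at the start of slot $j$ and mimic $g'$. The result is a set $\mathcal G'$ identified with the occurrences of $d_\beta$ at the cut. The unmatched elements of $\mathcal H$ and the rest of $\mathcal G$, with multiset $\delta^{j+1}_\beta$, are unchanged.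
\item[Step 4.] Mimic $h''$, where an unmatched occurrence of $d_\gamma$ at the cut is played by itself in $\mathcal H$, and $\varphi(O)$ is played by the element $O$ of $\mathcal G'$. This uses up $\mathcal G'$ and what remained of $\mathcal H$, and produces the multiset $\mu_j+\delta^{j+1}_\gamma$.
\end{enumerate}
Together with the rest of $\mathcal G$ the multiset is now $\mu_j+\delta^{j+1}_\beta+\delta^{j+1}_\gamma$, in state $q_j$, as required. Step~3 is where the slot structure is needed: $g''$ gives back the multiset $\mu_j$ from which $g'$ can start, as it gave back $S$ in Example~\ref{ex:exchange}. Let $W^*$ be the word derived by $d^*$. By Lemma~\ref{lem:runs}(b), $W^*\in K$.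

\section{Counting letters $a$}\label{sec:count}

Let $\pi$ be the homomorphism that erases $b$ and fixes the other letters. We control $d^*$ only during slot $j$; the nonterminals left at the end of a mimicked piece are developed in an unknown way. But at the end of slot $j$ the block is dead, so each remaining nonterminal was responsible for very little of $E_\nu$, and its type determines that little up to letters $b$.

\begin{lemma}\label{lem:rigid}
Let $\nu\in\{\beta,\gamma\}$, let $H$ be a symbol of $d_\nu$ at the end of slot $j$, and let $w$ be any word with the same type as the yield of $H$.
\begin{enumerate}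
\item[(i)] If the yield of $H$ is empty or lies in $E_\nu$ and does not contain $e$, then $\pi(w)=\pi(E(H))$.
\item[(ii)] If $H$ contains $e$, then $w=w'ew''$, where this $e$ is the only separator of $w$ and $\pi(ew'')=\pi(E(H))$.
\item[(iii)] If $H$ contains $\#$, then $w=w'\#w''$, where this $\#$ is the first separator of $w$ and $\pi(w')=\pi(E(H))$.
\end{enumerate}
\end{lemma}

\begin{proof}
The symbol $H$ contains no gap of $\Gamma_l$: a nonterminal because these gaps are dead, a terminal because its yield is one letter. So it contains no whole part and, by (G2), at most one $a$ of each part.

(i) Between two separators of $E_\nu$ lies a whole part, so the yield has at most one separator, a $c$. Its type is $(0,i)$ or $(1,i,c,c,i')$ with $i,i'\le1$. Every word of this type has $\pi$-image $a^i$ or $a^ica^{i'}$, respectively.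

(ii) The portion of the yield left of $e$ is a proper suffix of the second gap of $y_l$, which ends just before $e$ and belongs to $\Gamma_l$. The portion right of $e$ is a proper prefix of $x_{l,0}$. So the type is $(1,i,e,e,i')$ with $i,i'\le1$, and $\pi(ew'')=ea^{i'}=\pi(E(H))$.

(iii) The portion of the yield left of $\#$ is a proper suffix of the last gap of $w_l$, so it equals $E(H)$, has no separator, and has $i\le1$ letters $a$. The type says that the first separator is $\#$ with exactly $i$ letters $a$ before it, so $\pi(w')=a^i=\pi(E(H))$.
\end{proof}

Part (ii) is the reason for the second gap of $y_l$: without it, the symbol containing $e$ could reach far to the left, and its type would not tell which separators follow the $e$.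

\begin{lemma}\label{lem:played}
Suppose that an occurrence $o$ of $d^*$ plays $O\in\mathrm{Crit}_\beta$ in Step~2 or $O\in\mathrm{Crit}_\gamma$ in Step~4. Then the word that $o$ finally generates in $d^*$ is $u^*Yv^*$ with $\pi(Y)=\pi(E(O))$, where $u^*=\varepsilon$ unless $O$ contains $e$, $v^*=\varepsilon$ unless $O$ contains $\#$, and $Y$ begins with $e$ if $O$ contains $e$.
\end{lemma}

\begin{proof}
After the step, $o$ has been replaced by the string $H_1\cdots H_n$ that $O$ derives in $d_\nu$ by the end of slot $j$. Let $w_i^*$ be the word finally generated by $H_i$ in $d^*$. It has the type of the yield of $H_i$ in $d_\nu$: by Lemma~\ref{lem:types} for nonterminals, and because both are the same letter for terminals. If $O$ contains $e$, let $H_p$ contain $e$, write $w_p^*=w'ew''$ as in Lemma~\ref{lem:rigid}(ii), and put $u^*=w_1^*\cdots w_{p-1}^*w'$. If $O$ contains $\#$, let $H_{p'}$ contain $\#$, write $w^*_{p'}=w'\#w''$ as in (iii), and put $v^*=\#w''w^*_{p'+1}\cdots w_n^*$. If both are defined then $p<p'$, since no $H_i$ contains a part. All remaining $H_i$, those after $H_p$ and before $H_{p'}$ as far as these are defined, have yields as in (i). The words $E(H_i)$ concatenate to $E(O)$, and they are empty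 for $i<p$ and for $i>p'$. So the word $Y$ between $u^*$ and $v^*$ has $\pi(Y)=\pi(E(O))$.
\end{proof}

Define the \emph{partner} $\bar O$ of a critical occurrence $O$: for $O\in\mathrm{Crit}_\beta$ let $\bar O=\varphi(O)$; for matched $O\in\mathrm{Crit}_\gamma$ let $\bar O=\varphi^{-1}(O)$; for unmatched $O\in\mathrm{Crit}_\gamma$ let $\bar O=O$. As $\varphi$ preserves labels, $O\mapsto\bar O$ is an involution of the disjoint union $\mathrm{Crit}_\beta\sqcup\mathrm{Crit}_\gamma$. Partners have the same label and the same nonterminal, so their yields have the same type.

For $\nu\in\{\beta,\gamma\}$ let $\Sigma_\nu$ be the factor of the sentential form of $d_\nu$ at the cut that runs from the symbol containing $e$ to the symbol containing the last letter of $E_\nu$. It consists of the letters of $E_\nu$ that are already terminal, all critical occurrences, and possibly nonterminals with empty yield. The \emph{contribution} of a symbol of $\Sigma_\nu$ is $\pi(\sigma)$ for a terminal $\sigma$, the empty word for a nonterminal with empty yield, and $\pi(E(\bar O))$ for a critical occurrence $O$.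

\begin{lemma}\label{lem:factors}
For $\nu\in\{\beta,\gamma\}$ the word $W^*$ has a factor $F_\nu\in e\{a,b,c\}^*$ such that $\pi(F_\nu)$ is the product of the contributions of the symbols of $\Sigma_\nu$.
\end{lemma}

\begin{proof}
The first and the last symbol of $\Sigma_\nu$ descend from $Z_\nu$, which contains $E_\nu$. So $\Sigma_\nu$ is a factor of the string derived from $Z_\nu$. In Step~1 a single occurrence plays $Z_\gamma$, so afterwards the sentential form has $\Sigma_\gamma$ as a factor, with its nonterminals in $\mathcal H$. A matched critical $O$ in it plays $\bar O$ in Step~2; an unmatched one is unchanged in Steps~2 and~3 and plays $\bar O=O$ in Step~4. In Step~3 a single occurrence plays $Z_\beta$, so afterwards the sentential form has $\Sigma_\beta$ as a factor, with its nonterminals in $\mathcal G'$, and each critical $O$ in it plays $\bar O$ in Step~4.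

In both cases consider the factor of $W^*$ generated by this copy of $\Sigma_\nu$. A nonterminal with empty yield in $d_\nu$ has type $(0,0)$ and generates a word in $b^*$. A critical $O$ generates $u^*Yv^*$ with $\pi(Y)=\pi(E(\bar O))$ by Lemma~\ref{lem:played}. If $u^*\ne\varepsilon$, then $\bar O$ and hence $O$ contains $e$, so $O$ is the first symbol of $\Sigma_\nu$. If $v^*\ne\varepsilon$, then $O$ contains $\#$ and, being critical, the last letter of $E_\nu$, so $O$ is the last symbol. Delete these $u^*$ and $v^*$ and call the remaining factor $F_\nu$. Its $\pi$-image is the product of the contributions. It begins with $e$, which is the terminal $e$ or the first letter of $Y$ for the first symbol. The contribution of the first symbol has only this $e$, the other contributions have none since labels are preserved, and no contribution contains $\#$ or $\$$.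
\end{proof}

The factors $F_\beta$ and $F_\gamma$ need not be disjoint; this plays no role. Let $n_\nu$ be the number of letters $a$ in $F_\nu$ before its first $c$. The condition defining $P$ enters only through the next lemma.

\begin{lemma}\label{lem:P}
If $\pi(F_\nu)$ has a factor $a^n$ with some $c$ to the left of it, then $n\le n_\nu$.
\end{lemma}

\begin{proof}
Write $F_\nu=e\xi_0c\xi_1\cdots c\xi_p$ with $\xi_i\in\{a,b\}^*$; here $p\ge1$, and $n\le|\xi_i|_a$ for some $i\ge1$. Since $W^*\in K$ and $F_\nu$ contains neither $\#$ nor $\$$, it lies in one copy of a word $yex_0cx_1\cdots\in P$ and begins at its only $e$. So $\xi_0=x_0$ and $\xi_i$ is a prefix of $x_i$, which gives $n\le|x_i|_a\le|x_0|_a=n_\nu$.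
\end{proof}

\begin{lemma}[The dead part]\label{lem:a}
$n_\gamma\ge\gamma$.
\end{lemma}

\begin{proof}
We show that the symbols of $\Sigma_\gamma$ meeting the interval $cD_\gamma c$ of $E_\gamma$ contribute a factor $ca^\gamma c$ to $\pi(F_\gamma)$; then Lemma~\ref{lem:P} applies. A terminal contributes its own $\pi$-image. Let $O$ be a critical occurrence meeting the interval. It contains no gap of $D_\gamma$, so it contains some number $i\le1$ of letters $a$ of $D_\gamma$ and not both neighboring letters $c$.
\begin{itemize}
\item If $O$ contains neither $c$, its yield lies in $D_\gamma$ and has type $(0,i)$. The yield of $\bar O$ has no separator, so it equals $E(\bar O)$, and the contribution is $a^i$.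
\item If $O$ contains the left $c$, then this $c$ is the last separator of its yield, it is followed by $i$ letters $a$, and $O$ does not contain $\#$. So the yield of $\bar O$ is $uE(\bar O)$, and its last separator is a $c$ followed by exactly $i$ letters $a$. This $c$ lies in $E(\bar O)$, because $u\ne\varepsilon$ forces $E(\bar O)$ to begin with the separator $e$. The contribution ends with $ca^i$.
\item If $O$ contains the right $c$, then this $c$ is the first separator of its yield, it is preceded by $i$ letters $a$, and $O$ does not contain $e$. So the yield of $\bar O$ is $E(\bar O)v$, and its first separator is a $c$ preceded by exactly $i$ letters $a$. This $c$ lies in $E(\bar O)$, because $v$ is empty or begins with $\#$. The contribution begins with $a^ic$.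
\end{itemize}
These symbols are consecutive in $\Sigma_\gamma$ up to nonterminals with empty contribution, and together they contain the $\gamma$ letters $a$ of $D_\gamma$. So $ca^\gamma c$ is a factor of $\pi(F_\gamma)$.
\end{proof}

\begin{lemma}[The untouched part]\label{lem:b}
$n_\beta\ge\gamma$.
\end{lemma}

\begin{proof}
The contribution of $\Omega_\beta$ to $\pi(F_\beta)$ is $\pi(E(\Omega_\gamma))$, which contains $\pi(U_\gamma)=a^\gamma$. By Lemma~\ref{lem:P} it suffices to find a $c$ to the left of it. The occurrences $\Omega_\beta$ and $\Omega_\gamma$ contain parts right of $c^\circ$, so they are both middle or both right. If they are middle, $E(\Omega_\gamma)$ contains $c^\circ$ before $U_\gamma$. If they are right, the symbol of $\Sigma_\beta$ containing $c^\circ$ precedes $\Omega_\beta$. It is the terminal $c$, or a middle occurrence $O$, whose partner is middle; in both cases its contribution contains a $c$.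
\end{proof}

\begin{lemma}[Conservation]\label{lem:c}
$n_\beta+n_\gamma=\beta+\gamma$.
\end{lemma}

\begin{proof}
For $O\in\mathrm{Crit}_\nu$ let $\chi(O)$ be the number of letters $a$ of $x_{l,0}$ (with $l=l_\nu$) in its yield, and let $\omega_\nu$ be the number of letters $a$ of $x_{l,0}$ that are terminal at the cut. Then
\[
\nu=|x_{l,0}|_a=\omega_\nu+\sum_{O\in\mathrm{Crit}_\nu}\chi(O).
\]
Consider the symbols of $\Sigma_\nu$ in order. Those before the symbol containing $c^\circ$ are terminals from $e\,x_{l,0}$, among them the $\omega_\nu$ letters $a$, nonterminals with empty contribution, and the left occurrences. The partner of a left $O$ is left, so $O$ contributes no $c$ and exactly $\chi(\bar O)$ letters $a$. The symbol containing $c^\circ$ is the terminal $c$ or a middle occurrence $O$; then $\bar O$ is middle, $E(\bar O)$ is a suffix of the corresponding word $e\,x_{l,0}$ followed by $c^\circ$ and possibly more, and the contribution contains a $c$ with exactly $\chi(\bar O)$ letters $a$ before the first $c$. The later critical occurrences are right, their partners are right, and so $\chi(\bar O)=0$ for them. Therefore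
\[
n_\nu=\omega_\nu+\sum_{O\in\mathrm{Crit}_\nu}\chi(\bar O).
\]
Add these equations for $\nu=\beta,\gamma$. Since $O\mapsto\bar O$ permutes $\mathrm{Crit}_\beta\sqcup\mathrm{Crit}_\gamma$, the sum of $\chi(\bar O)$ over this set equals the sum of $\chi(O)$, and $n_\beta+n_\gamma=\beta+\gamma$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(2)]
Suppose a matrix language $M'\subseteq L^*$ contains infinitely many $W_\nu$. Sections~\ref{sec:runs}--\ref{sec:recomb} give $\beta<\gamma$ and the word $W^*\in K$. By Lemmas~\ref{lem:a}, \ref{lem:b} and~\ref{lem:c},
\[
2\gamma\le n_\beta+n_\gamma=\beta+\gamma ,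
\]
which contradicts $\beta<\gamma$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{petri}
\emph{Petri net algorithms in the theory of matrix grammars}, doi:10.1007/bf01178731,
\texttt{https://springerlink.bibliotecabuap.elogim.com/content/pdf/10.1007/BF01178731.pdf}.

\end{thebibliography}
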